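\title{Difference quotients, collisions, and a nonlocal condition\\ that forces a function to be constant}

\begin{abstract}
Let $\omega:[0,\infty)\to[0,\infty)$ be continuous, with $\omega(0)=0$ and $\omega>0$ on $(0,\infty)$, and let $\Omega\subset\mathbb{R}^N$ be a domain. We prove that if $\int_1^\infty\omega(t)t^{-2}\,dt=\infty$, then every $f\in L^1_{loc}(\Omega)$ with
\[
\iint_{\Omega\times\Omega}\omega\Big(\frac{|f(x)-f(y)|}{|x-y|}\Big)\frac{dx\,dy}{|x-y|^N}<\infty
\]
is constant almost everywhere. No monotonicity of $\omega$ is assumed. The proof gives a sharp pointwise lower bound, in terms of the total variation of $f$, for the density of the distribution of the difference quotients of $f$. In dimension one this density counts the collisions of the maps $x\mapsto x\pm\tau f(x)$. We also show that nonconstant H\"older continuous solutions exist on bounded domains when $\int_1^\infty\omega(t)t^{-2}\,dt<\infty$, and that local integrability of $f$ cannot be dropped in general, although it can be dropped when $\omega$ is nondecreasing.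
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathcal{W}$ be the class of continuous functions $\omega:[0,\infty)\to[0,\infty)$ with $\omega(0)=0$ and $\omega(t)>0$ for $t>0$. Let $N\ge1$, let $\Omega\subset\mathbb{R}^N$ be a domain (a connected open set), and let $f:\Omega\to\mathbb{R}$ be measurable. Write $Q_f(x,y)=|f(x)-f(y)|/|x-y|$ for $x\ne y$. We study the condition
\begin{equation}\label{eq:cond}
\iint_{\Omega\times\Omega}\omega\big(Q_f(x,y)\big)\,\frac{dx\,dy}{|x-y|^N}<\infty .
\end{equation}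
Changing $f$ on a null set changes $Q_f$ on a null set of pairs, so we always take for $f$ an everywhere finite Borel representative (for continuous $f$, the function itself).

In polar coordinates around $x$ the weight $|x-y|^{-N}dy$ is $dr/r$ times surface measure. It gives the same mass to every dyadic range of distances and infinite mass to a neighborhood of the diagonal. Condition \eqref{eq:cond} therefore restricts the values that the difference quotients may take at small scales. To separate the roles of $f$ and $\omega$, we record these values in the measure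
\[
\mu_f(E)=\iint_{\{(x,y)\in\Omega\times\Omega\,:\,Q_f(x,y)\in E\}}\frac{dx\,dy}{|x-y|^N},\qquad E\subset(0,\infty)\ \text{Borel}.
\]
Since $\omega(0)=0$, condition \eqref{eq:cond} reads $\int_{(0,\infty)}\omega\,d\mu_f<\infty$. Since $\omega$ is continuous and positive, it has a positive minimum on each $[a,b]\subset(0,\infty)$, so \eqref{eq:cond} implies
\begin{equation}\label{eq:F}
\mu_f([a,b])<\infty\qquad\text{for all }0<a<b<\infty .
\end{equation}
Thus at small scales the difference quotients must leave every compact part of $(0,\infty)$, toward $0$ or toward $\infty$.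

Two functions on the line show what this means. For $f(x)=cx$ on $(0,1)$ with $c\neq0$, we have $Q_f\equiv|c|$ and $\mu_f(\{|c|\})=\iint dx\,dy/|x-y|=\infty$. So \eqref{eq:F} fails, and \eqref{eq:cond} fails for every $\omega\in\mathcal W$. For the jump $f=\chi_{(0,1)}$ on $(-1,1)$, the quotient is $1/|x-y|$ for pairs on opposite sides of $0$ and vanishes otherwise. The ordered pairs on opposite sides with $|x-y|\in dr$ have Lebesgue measure $2\min(r,2-r)\,dr$ for $0<r<2$. Dividing by $r$ and substituting $t=1/r$, we find that $\mu_f$ vanishes on $(0,\frac12)$, has a bounded density on $(\frac12,1)$, and has density $2t^{-2}$ on $(1,\infty)$. Hence the jump satisfies \eqref{eq:cond} exactly when $\int_1^\infty\omega(t)t^{-2}\,dt<\infty$.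

These computations are the simplest instances of the first two of the following four known results, which frame the problem and are not used in our proofs.
\begin{enumerate}
\item[(K1)] If $f\in W^{1,1}_{loc}(\Omega)$, then for every $\omega\in\mathcal W$ condition \eqref{eq:cond} implies that $f$ is constant a.e.
\item[(K2)] For $\Omega=(-1,1)\times(0,1)^{N-1}$, $f=\chi_{(0,1)^N}$ and $\omega\in\mathcal W$, condition \eqref{eq:cond} holds if and only if $\int_1^\infty\omega(t)t^{-2}\,dt<\infty$.
\item[(K3)] For $\Omega=(0,1)^N$ and every $0<\alpha<1$ there is a nonconstant $\alpha$-H\"older function $f:[0,1]^N\to\mathbb{R}$ of bounded variation that satisfies \eqref{eq:cond} for every bounded $\omega\in\mathcal W$.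
\item[(K4)] For $\Omega=(0,1)^N$ and every $0<\alpha<1$ there is a nonconstant $\alpha$-H\"older function $f:[0,1]^N\to\mathbb{R}$ of bounded variation that satisfies \eqref{eq:cond} for $\omega(t)=t^s$, for all $s\in(0,1)$.
\end{enumerate}
By (K3) and (K4), continuity of $f$ alone does not force constancy, so a growth condition on $\omega$ is needed, and (K2) suggests which one. The following question is posed in \cite{SVP}.

\medskip
\noindent\textbf{Question.} \emph{Let $\omega\in\mathcal W$ satisfy $\int_1^\infty\omega(t)t^{-2}\,dt=\infty$, and let $f$ satisfy \eqref{eq:cond} on a domain $\Omega\subset\mathbb{R}^N$. Must $f$ be constant \textup{(a)} if $f$ is continuous, or \textup{(b)} if $f\in C^{0,\alpha}_{loc}(\Omega)$ for a given $\alpha\in(0,1)$?}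
\medskip

The natural guess is yes: a function that varies without having a slope should pay at least what a jump pays. The difficulty is that $\omega$ is neither monotone nor convex, so that a lower bound for $\mu_f$ on average is of no use. For instance, $\mu=\sum_{j\ge0}2^{-j}\delta_{2^j}$ satisfies $\mu([s,2s])\ge\frac1{2s}$ for $s\ge1$, which is the order of magnitude of the jump; yet $\omega(t)=\min(t,1)+t\sin^2(\pi\log_2t)$ lies in $\mathcal W$, has $\int_1^\infty\omega(t)t^{-2}dt=\infty$, and $\int\omega\,d\mu=2$. One has to bound the density of $\mu_f$ from below at almost every large $t$.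

\begin{theorem}\label{thm:A}
Let $N\ge1$, let $\Omega\subset\mathbb{R}^N$ be a domain, let $\omega\in\mathcal W$ satisfy $\int_1^\infty\omega(t)t^{-2}\,dt=\infty$, and let $f\in L^1_{loc}(\Omega)$ satisfy \eqref{eq:cond}. Then $f$ is constant a.e. If $f$ is continuous, it is constant.
\end{theorem}

Continuous functions are locally integrable, so the answer to (a) is yes, and the answer to (b) is yes for every $\alpha\in(0,1)$.

The pointwise bound behind Theorem~\ref{thm:A} holds with a sharp constant. For a measurable $g\ge0$ on $(0,\infty)$ let $\operatorname*{ess\,liminf}_{t\to\infty}g(t)=\sup_{T>0}\operatorname*{ess\,inf}_{t>T}g(t)$. For $f\in L^1_{loc}(\Omega)$ let $|Df|(\Omega)$ be the total variation of the distributional gradient $Df$ if $Df$ is a finite vector measure, and $+\infty$ otherwise. We write $d\theta$ for surface measure on $S^{N-1}$ (counting measure on $S^0=\{\pm1\}$).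

\begin{theorem}\label{thm:B}
Let $f\in L^1_{loc}(\Omega)$ satisfy \eqref{eq:F}, and let $m$ be the density of the absolutely continuous part of $\mu_f$. Then
\[
\operatorname*{ess\,liminf}_{t\to\infty}\,t^2m(t)\ \ge\ K_N\,|Df|(\Omega),\qquad K_N=\int_{S^{N-1}}|\theta\cdot e|\,d\theta\quad(|e|=1),
\]
where $K_1=2$. Equality holds for the function in \textup{(K2)}.
\end{theorem}

The next two theorems concern the hypotheses of Theorem~\ref{thm:A}: the growth of $\omega$ and the integrability of $f$.

\begin{theorem}\label{thm:C}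
Let $\omega\in\mathcal W$ satisfy $\int_1^\infty\omega(t)t^{-2}\,dt<\infty$, let $\Omega$ be a bounded domain and let $\alpha\in(0,1)$. Then there is a nonconstant $\alpha$-H\"older function $f$ on $\overline\Omega$, of bounded variation, that satisfies \eqref{eq:cond}.
\end{theorem}

On a bounded domain, then, \eqref{eq:cond} has a nonconstant $\alpha$-H\"older solution if and only if $\int_1^\infty\omega(t)t^{-2}\,dt<\infty$. In Theorem~\ref{thm:C} the function may depend on $\omega$, whereas (K3) and (K4) provide one function for a whole family of $\omega$.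

\begin{theorem}\label{thm:D}
For $N=1$ and $\Omega=(0,1)$ there are $\omega\in\mathcal W$ with $\int_1^\infty\omega(t)t^{-2}\,dt=\infty$ and $f\in\bigcap_{p<1}L^p(0,1)$, not a.e.\ constant, that satisfy \eqref{eq:cond}. On the other hand, if in Theorem~\ref{thm:A} the function $\omega$ is moreover nondecreasing, then the conclusion ``constant a.e.'' holds for every measurable $f$.
\end{theorem}

The heart of the paper is one-dimensional. Section~\ref{sec:idea} explains the idea on step functions, Section~\ref{sec:collision} proves the main inequality, and Section~\ref{sec:variation} converts it into a bound by the variation. Section~\ref{sec:slicing} passes to $\mathbb{R}^N$ by slicing and proves Theorems~\ref{thm:A} and~\ref{thm:B}. Sections~\ref{sec:cantor} and~\ref{sec:nonL1} prove Theorems~\ref{thm:C} and~\ref{thm:D}.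

\section{Difference quotients as collisions}\label{sec:idea}

Let $I\subset\mathbb{R}$ be an open interval and let $f:I\to\mathbb{R}$ be a Borel function satisfying \eqref{eq:F} on $I$. On the line the difference quotient has a sign: put $q(x,y)=\frac{f(x)-f(y)}{x-y}$, so that $|q|=Q_f$. To bound the density of $\mu_f$ at one value $t$ we need a description of the pairs with $|q|=t$. For $\tau>0$ let
\[
X_\tau(x)=x+\tau f(x).
\]
Then
\begin{equation}\label{eq:X}
X_\tau(x)-X_\tau(y)=(x-y)\big(1+\tau q(x,y)\big),
\end{equation}
so two distinct points have $q=-1/\tau$ exactly when they collide under $X_\tau$. If each point $x$ moves with constant velocity $f(x)$, then $1/|q(x,y)|$ is the time at which $x$ and $y$ meet, in the future if $q<0$ and in the past if $q>0$.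

It is therefore natural to use the variable $\tau=1/t$ and to separate the signs. For Borel $E\subset(0,\infty)$ let
\[
\kappa_+(E)=\iint_{\{q<0,\ 1/|q|\in E\}}\frac{dx\,dy}{|x-y|},\qquad \kappa_-(E)=\iint_{\{q>0,\ 1/|q|\in E\}}\frac{dx\,dy}{|x-y|},
\]
the integrals being over $I\times I$. By \eqref{eq:F} both measures are finite on compact subsets of $(0,\infty)$. Let $k_\pm$ be the densities of their absolutely continuous parts, and let $m$ be that of $\mu_f$. The sum $\kappa_++\kappa_-$ is the image of $\mu_f$ under $t\mapsto1/t$. This diffeomorphism preserves null sets, hence maps the absolutely continuous part to the absolutely continuous part, and the change of variables gives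
\begin{equation}\label{eq:mk}
t^2m(t)=k_+(1/t)+k_-(1/t)\qquad\text{for a.e. }t>0.
\end{equation}
Replacing $f$ by $-f$ exchanges $\kappa_+$ and $\kappa_-$ and replaces $X_\tau$ by $x\mapsto x-\tau f(x)$.

\begin{example}[step functions]\label{ex:step}
Let $I$ be bounded and divided into consecutive intervals $I_1,\dots,I_n$, and let $f=c_i$ on $I_i$. Take $i<l$, $x\in I_i$, $y\in I_l$. Then $q<0$ if and only if $d=c_i-c_l>0$, and in that case $\tau=1/|q|=(y-x)/d$. For fixed $x$ we substitute $y=x+\tau d$ and obtain $dy/|x-y|=d\tau/\tau$: the height $d$ cancels. The condition $x+\tau d\in I_l$ says that $X_\tau(x)\in X_\tau(I_l)$, and $X_\tau$ is a translation on $I_i$. So the pairs in $I_i\times I_l$ contribute the density $\frac1\tau|X_\tau(I_i)\cap X_\tau(I_l)|$ to $\kappa_+$. This formula is also right when $c_i\le c_l$, since the two images then do not overlap. Summing over ordered pairs, and denoting by $n_\tau(p)$ the number of indices $i$ with $p\in X_\tau(I_i)$,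
\begin{equation}\label{eq:step}
\tau k_+(\tau)=\sum_{i\ne l}|X_\tau(I_i)\cap X_\tau(I_l)|=\int_{\mathbb{R}} n_\tau(p)\big(n_\tau(p)-1\big)\,dp\ \ge\ 2\int_{\mathbb{R}}(n_\tau-1)_+\,dp ,
\end{equation}
where the inequality holds because $n_\tau$ is an integer. If $\tau\max_{i,l}|c_i-c_l|<\min_i|I_i|$, only neighbors overlap, and $|X_\tau(I_i)\cap X_\tau(I_{i+1})|=\tau(c_i-c_{i+1})_+$. Thus $k_+(\tau)$ is twice the sum of the downward jumps, $k_-(\tau)$ is twice the sum of the upward jumps, and \eqref{eq:mk} gives $t^2m(t)=2\sum_i|c_{i+1}-c_i|$ for all large $t$. This is Theorem~\ref{thm:B} with equality.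
\end{example}

For general $f$ the multiplicity $n_\tau$ has an obvious substitute. In the example, $n_\tau$ is the density of the image of Lebesgue measure under $X_\tau$; call this density $\rho_\tau$ in general. The right side of \eqref{eq:step} then sees the variation of $f$ with no regularity assumed: for a test function $0\le\varphi\le1$,
\[
\int(\rho_\tau-1)_+\,dp\ \ge\ \int\varphi\,(\rho_\tau-1)\,dp=\int\big[\varphi(x+\tau f(x))-\varphi(x)\big]dx\ \approx\ \tau\int\varphi' f\,dx .
\]
The task is to prove $\tau k_+(\tau)\ge2\int(\rho_\tau-1)_+\,dp$. There are two obstacles.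

First, an excess density may come from compression and not from overlap. For $f(x)=-cx$ with $c>0$ and $\tau<1/c$, the map $X_\tau(x)=(1-\tau c)x$ is injective and $\rho_\tau=(1-\tau c)^{-1}>1$ on the image, while $\kappa_+$ is concentrated at $1/c$. The inequality is false for this $f$, which violates \eqref{eq:F}. The first step of the proof shows that \eqref{eq:F} excludes compression at almost every point.

Second, $\rho_\tau$ need not be an integer. The mass arriving at $p$ is a measure on the fiber $X_\tau^{-1}(p)$, of total mass $\rho_\tau(p)$, and absence of compression only says that its atoms have mass at most $1$. The quantity $n(n-1)$ becomes $\rho^2-\sum_jw_j^2$, where $w_j$ are the masses of the atoms, and we need an elementary inequality in place of $n(n-1)\ge2(n-1)$.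

\section{The collision inequality on the line}\label{sec:collision}

For a Borel map $X$ and a measure $\sigma$, the image measure is $X_\#\sigma(B)=\sigma(X^{-1}(B))$. We use two textbook facts.

\medskip
\noindent\textbf{Differentiation.} Let $\sigma$ be a locally finite Borel measure on an open subset of $\mathbb{R}$. For Lebesgue-a.e.\ $p$ the limit $\lim_{h\downarrow0}\sigma([p-h,p+h])/2h$ exists and equals the density of the absolutely continuous part of $\sigma$ at $p$. If $\sigma$ is singular, the limit is $+\infty$ for $\sigma$-a.e.\ $p$.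

\medskip
\noindent\textbf{Disintegration.} Let $\sigma$ be a finite Borel measure on a compact metric space $H$, let $X:H\to\mathbb{R}$ be Borel and $\nu=X_\#\sigma$. There are Borel probability measures $\lambda_p$ on $H$, $p\in\mathbb{R}$, such that $p\mapsto\lambda_p(E)$ is Borel for each Borel $E\subset H$, $\lambda_p$ is concentrated on $X^{-1}(p)$ for $\nu$-a.e.\ $p$, and $\sigma(E\cap X^{-1}(B))=\int_B\lambda_p(E)\,d\nu(p)$ for all Borel $E\subset H$, $B\subset\mathbb{R}$.

\begin{proposition}[collision inequality]\label{prop:collision}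
Let $I\subset\mathbb{R}$ be an open interval, let $f:I\to\mathbb{R}$ be a Borel function satisfying \eqref{eq:F} on $I$, and let $H\subset I$ be a compact interval of positive length. For a.e.\ $\tau>0$ the measure $\nu_\tau=(X_\tau)_\#(\mathbf 1_H\,dx)$ is absolutely continuous, and its density $\rho_\tau$ satisfies
\[
\tau k_+(\tau)\ \ge\ 2\int_{\mathbb{R}}(\rho_\tau-1)_+\,dp .
\]
\end{proposition}

No integrability of $f$ is assumed here. The proof occupies the rest of this section, and $I$, $f$, $H$ are fixed throughout.

\subsection{No local compression}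

We need a measure of how much $X_\tau$ compresses near a point $x$, for a map that is merely Borel. For $d>0$, $x\in H$, $\tau>0$ put
\[
\gamma_d(x,\tau)=\liminf_{j\to\infty}\ \frac j2\,\Big|\Big\{y\in H:\ |y-x|<d,\ |X_\tau(y)-X_\tau(x)|\le\frac1j\Big\}\Big|,\qquad \gamma=\lim_{d\downarrow0}\gamma_d ,
\]
with $j$ running through the positive integers. The limit in $d$ exists because $\gamma_d$ is nondecreasing in $d$, and it may be taken along any sequence. If $X_\tau$ is affine with slope $s\ne0$ near an interior point $x$, then $\gamma(x,\tau)=1/|s|$. The conditions in braces define a Borel set of triples $(x,\tau,y)$, so by Tonelli's theorem the measure of its $y$-section is a Borel function of $(x,\tau)$. Hence $\gamma_d$ and $\gamma$ are Borel on $H\times(0,\infty)$.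

\begin{lemma}\label{lem:gamma}
We have $\gamma(x,\tau)\le1$ for a.e.\ $(x,\tau)\in H\times(0,\infty)$.
\end{lemma}

The reason is visible in \eqref{eq:X}. Where $|q|$ is small, $X_\tau$ almost preserves the distance from $y$ to $x$; where $|q|$ is large, it expands it. Intermediate values of $|q|$ are rare by \eqref{eq:F}, and each such $y$ comes close to $x$ only during a short interval of times. This is why the statement is for almost every $\tau$.

\begin{proof}
By \eqref{eq:F} and Tonelli's theorem, for a.e.\ $x\in H$ we have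
\begin{equation}\label{eq:goodx}
\int_I\mathbf 1_{\{|q(x,y)|\in[a,b]\}}\frac{dy}{|x-y|}<\infty\qquad\text{for all rational }0<a<b .
\end{equation}
Fix such an $x$, fix $0<\tau_1<\tau_2$, and take rational $a<b$ with $a\tau_2<1<b\tau_1$. Let $\tau\in[\tau_1,\tau_2]$, $h=1/j$, and split the points $y\neq x$ of the set in the definition of $\gamma_d$ according to the size of $|q|=|q(x,y)|$. By \eqref{eq:X} they satisfy $|y-x|\,|1+\tau q|\le h$.
\begin{itemize}
\item If $|q|<a$, then $|1+\tau q|\ge1-\tau_2a$, so $|y-x|\le h/(1-\tau_2a)$. These $y$ have measure at most $2h/(1-\tau_2a)$.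
\item If $|q|>b$, then $|1+\tau q|\ge\tau_1b-1$, and these $y$ have measure at most $2h/(\tau_1b-1)$.
\item Denote by $2h\,M_j(\tau)$ the measure of the remaining $y$, for which $|q|\in[a,b]$. For fixed $y$, the set of $\tau$ with $|1+\tau q|\le h/|y-x|$ is an interval of length $2h/(|q|\,|y-x|)\le2h/(a|y-x|)$. By Tonelli's theorem,
\[
\int_{\tau_1}^{\tau_2}M_j(\tau)\,d\tau\ \le\ \varepsilon_d:=\frac1a\int_{\{y\in I:\ |y-x|<d,\ |q|\in[a,b]\}}\frac{dy}{|y-x|}.
\]
The number $\varepsilon_d$ does not depend on $j$, and $\varepsilon_d\to0$ as $d\to0$ by \eqref{eq:goodx} and dominated convergence.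
\end{itemize}
Put $c_{a,b}=\frac1{1-\tau_2a}+\frac1{\tau_1b-1}$. The three cases give $(\gamma_d(x,\tau)-c_{a,b})_+\le\liminf_jM_j(\tau)$. By Fatou's lemma and $\gamma\le\gamma_d$,
\[
\int_{\tau_1}^{\tau_2}\big(\gamma(x,\tau)-c_{a,b}\big)_+\,d\tau\le\varepsilon_d\qquad\text{for every }d>0 ,
\]
so $\gamma(x,\cdot)\le c_{a,b}$ a.e.\ on $(\tau_1,\tau_2)$. As $a\to0$ and $b\to\infty$ along rationals, $c_{a,b}\to1$. Exhausting $(0,\infty)$ by countably many intervals $(\tau_1,\tau_2)$, we get $\gamma(x,\cdot)\le1$ a.e.\ on $(0,\infty)$ for a.e.\ $x$, and Tonelli's theorem gives the lemma.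
\end{proof}

From now on we fix $\tau>0$ such that
\begin{equation}\label{eq:goodtau}
\gamma(\cdot,\tau)\le1\ \text{ a.e.\ on }H,\qquad k_+(\tau)=\lim_{\delta\downarrow0}\frac{\kappa_+([\tau-\delta,\tau+\delta])}{2\delta}<\infty .
\end{equation}
Almost every $\tau$ qualifies, by Lemma~\ref{lem:gamma} and the differentiation fact. We write $X=X_\tau$, $\nu=\nu_\tau$, and drop $\tau$ from $\gamma_d$ and $\gamma$.

\subsection{The image measure and its fibers}

The bound on $\gamma$ concerns points $y$ near $x$, while $\nu$ collects mass from all of $H$. To connect them we localize. For $n\ge1$ divide $H$ into $n$ disjoint consecutive intervals $H_1,\dots,H_n$ of length $\ell=|H|/n$ (closed on the left and open on the right, except that $H_n$ is closed), and let $\nu_i=X_\#(\mathbf 1_{H_i}dx)$, so that $\nu=\sum_i\nu_i$. For $x\in H_i$ we have $\nu_i([X(x)-h,X(x)+h])=|\{y\in H_i:|X(y)-X(x)|\le h\}|$, and $|y-x|<2\ell$ for $y\in H_i$. Therefore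
\begin{equation}\label{eq:nuigamma}
\liminf_{j\to\infty}\ \frac j2\,\nu_i\big([X(x)-\tfrac1j,X(x)+\tfrac1j]\big)\ \le\ \gamma_{2\ell}(x)\qquad(x\in H_i).
\end{equation}

\begin{lemma}\label{lem:ac}
The measure $\nu$ is absolutely continuous.
\end{lemma}

\begin{proof}
Let $Z$ be a Lebesgue-null Borel set that carries the singular part of $\nu$. Fix $n$ and $i$. The measure $\mathbf 1_Z\nu_i$ is singular, so its symmetric derivative, and hence that of the larger measure $\nu_i$, is $+\infty$ at $(\mathbf 1_Z\nu_i)$-a.e.\ $p$. Since $\mathbf 1_Z\nu_i$ is the image under $X$ of Lebesgue measure on $H_i\cap X^{-1}(Z)$, this holds at $p=X(x)$ for a.e.\ $x\in H_i\cap X^{-1}(Z)$. By \eqref{eq:nuigamma}, $\gamma_{2\ell}=\infty$ a.e.\ on $H\cap X^{-1}(Z)$. This is so for every $n$, hence $\gamma=\infty$ a.e.\ on $H\cap X^{-1}(Z)$. By \eqref{eq:goodtau} this set is null, that is, $\nu(Z)=0$.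
\end{proof}

Write $\nu=\rho\,dp$ with $\rho$ Borel and finite. Lemma~\ref{lem:ac} has a consequence that we use twice: \emph{a property that holds for Lebesgue-a.e.\ $p$ holds at $p=X(x)$ for a.e.\ $x\in H$}, because $|H\cap X^{-1}(B)|=\nu(B)=0$ for every null Borel set $B$.

To tell overlap from compression we must know where the mass at $p$ comes from. Disintegrate Lebesgue measure on $H$ along $X$ and put $\Lambda_p=\rho(p)\lambda_p$. Then $\Lambda_p$ has total mass $\rho(p)$, it is concentrated on $X^{-1}(p)$ for Lebesgue-a.e.\ $p$ (where $\rho(p)=0$ it vanishes), and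
\begin{equation}\label{eq:disint}
|E\cap X^{-1}(B)|=\int_B\Lambda_p(E)\,dp\qquad\text{for Borel }E\subset H,\ B\subset\mathbb{R}.
\end{equation}
In particular $\nu_i=\rho_i\,dp$ with $\rho_i(p)=\Lambda_p(H_i)$. For a step function, $\Lambda_p$ is the sum of unit Dirac masses at the preimages of $p$.

\begin{lemma}\label{lem:atoms}
For a.e.\ $p$, every atom of $\Lambda_p$ has mass at most $1$.
\end{lemma}

\begin{proof}
For a.e.\ $p$ the symmetric derivative of $\nu_i$ at $p$ equals $\Lambda_p(H_i)$, for all $n$ and $i$ simultaneously. So for a.e.\ $x\in H$ and every $n$, with $i$ such that $x\in H_i$, inequality \eqref{eq:nuigamma} gives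
\[
\Lambda_{X(x)}(\{x\})\le\Lambda_{X(x)}(H_i)\le\gamma_{2\ell}(x).
\]
Letting $n\to\infty$ and using \eqref{eq:goodtau}, we find a Borel set $G\subset H$ of full measure with $\Lambda_{X(x)}(\{x\})\le1$ for all $x\in G$. By \eqref{eq:disint}, $\int\Lambda_p(H\setminus G)\,dp=0$. Hence for a.e.\ $p$ the measure $\Lambda_p$ is concentrated on $G\cap X^{-1}(p)$. An atom $x$ of such a $\Lambda_p$ lies in $G$ and has $X(x)=p$, so $\Lambda_p(\{x\})\le1$.
\end{proof}

\subsection{Counting collisions}

We now prove the analogue of the identity in \eqref{eq:step}, as an inequality. The weight $1/|x-y|$ cancels again: by \eqref{eq:X}, a collision time within relative distance about $\eta$ of $\tau$ corresponds to $|X(x)-X(y)|\le\eta|x-y|$, a window whose width is proportional to $|x-y|$. To apply the differentiation fact we need a window of fixed width, so we keep only pairs of intervals $H_i,H_l$ that are far apart compared with their length; on those $|x-y|$ is almost constant.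

\begin{lemma}\label{lem:count}
We have $\displaystyle\tau k_+(\tau)\ge\int_{\mathbb{R}}(\Lambda_p\times\Lambda_p)\big(\{(x,y):x\ne y\}\big)\,dp$.
\end{lemma}

\begin{proof}
Let $0<\eta<\frac12$ and $\delta=\frac{\tau\eta}{1-\eta}<\tau$. If $x\ne y$ and $|X(x)-X(y)|\le\eta|x-y|$, then $|1+\tau q|\le\eta$ by \eqref{eq:X}. So $q<0$ and $\tau|q|\in[1-\eta,1+\eta]$, whence $1/|q|\in[\frac\tau{1+\eta},\frac\tau{1-\eta}]\subset[\tau-\delta,\tau+\delta]$. Therefore
\begin{equation}\label{eq:window}
\frac{\kappa_+([\tau-\delta,\tau+\delta])}{2\delta}\ \ge\ \frac{1-\eta}{2\tau\eta}\iint_{H\times H,\ x\ne y}\mathbf 1_{\{|X(x)-X(y)|\le\eta|x-y|\}}\frac{dx\,dy}{|x-y|}.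
\end{equation}
Fix $n$ and an integer $s\ge2$, and keep only $x\in H_i$, $y\in H_l$ with $|i-l|\ge s$. For these, $a_{il}\le|x-y|\le b_{il}$ with $a_{il}=(|i-l|-1)\ell>0$ and $b_{il}=(|i-l|+1)\ell$, and $a_{il}/b_{il}\ge\frac{s-1}{s+1}$. The integrand in \eqref{eq:window} is at least $b_{il}^{-1}\mathbf 1_{\{|X(x)-X(y)|\le\eta a_{il}\}}$. Integrating in $y$, the right side of \eqref{eq:window} is at least
\[
\frac{1-\eta}\tau\sum_{|i-l|\ge s}\frac{a_{il}}{b_{il}}\int_{H_i}\frac{\nu_l\big([X(x)-\eta a_{il},X(x)+\eta a_{il}]\big)}{2\eta a_{il}}\,dx .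
\]
Let $\eta\to0$ with $n,s$ fixed. The left side of \eqref{eq:window} tends to $k_+(\tau)$ by \eqref{eq:goodtau}. The last integrand tends to $\rho_l(X(x))$ for a.e.\ $x$, by the differentiation fact and Lemma~\ref{lem:ac}. Fatou's lemma and the identity $\int_{H_i}\rho_l(X(x))\,dx=\int\rho_l\,d\nu_i=\int\rho_i\rho_l\,dp$ give
\[
\tau k_+(\tau)\ \ge\ \frac{s-1}{s+1}\int\sum_{|i-l|\ge s}\Lambda_p(H_i)\Lambda_p(H_l)\,dp\ \ge\ \frac{s-1}{s+1}\int(\Lambda_p\times\Lambda_p)\big(\{|x-y|>s\ell\}\big)\,dp .
\]
The last inequality holds because $x\in H_i$, $y\in H_l$ and $|i-l|\le s-1$ force $|x-y|\le s\ell$. As $n\to\infty$ the sets $\{|x-y|>s\ell\}$ increase to $\{x\ne y\}$, and monotone convergence applies. Finally let $s\to\infty$.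
\end{proof}

\subsection{An elementary inequality and the end of the proof}

\begin{lemma}\label{lem:elem}
Let $0\le\rho<\infty$ and let $(w_j)$ be a finite or infinite sequence, possibly empty, with $0\le w_j\le1$ and $\sum_jw_j\le\rho$. Then $\rho^2-\sum_jw_j^2\ge2(\rho-1)_+$.
\end{lemma}

\begin{proof}
The left side is nonnegative since $\sum w_j^2\le(\sum w_j)^2$, so it suffices to bound it below by $2(\rho-1)$. Let $A$ be the largest $w_j$, which exists because the sum converges ($A=0$ for the empty sequence). If $A\le\rho/2$, then $\sum w_j^2\le A\rho\le\rho^2/2$, and $\rho^2/2-2(\rho-1)=(\rho-2)^2/2\ge0$. If $A>\rho/2$, put $B=\rho-A$, so $0\le B<A\le1$. The other terms have sum at most $B$, hence $\sum w_j^2\le A^2+B^2$ and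
\[
\rho^2-\sum_j w_j^2\ \ge\ 2AB=2(\rho-1)+2(1-A)(1-B)\ \ge\ 2(\rho-1).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:collision}]
Take $\tau$ as in \eqref{eq:goodtau}. Absolute continuity is Lemma~\ref{lem:ac}. Let $w_j(p)$ be the masses of the atoms of $\Lambda_p$. By Tonelli's theorem the diagonal has $(\Lambda_p\times\Lambda_p)$-measure $\int\Lambda_p(\{x\})\,d\Lambda_p(x)=\sum_jw_j(p)^2$, so the integrand in Lemma~\ref{lem:count} equals $\rho(p)^2-\sum_jw_j(p)^2$. By Lemmas~\ref{lem:atoms} and~\ref{lem:elem} it is at least $2(\rho(p)-1)_+$ for a.e.\ $p$.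
\end{proof}

\begin{remark}
The crude bound $\sum w_j^2\le\sum w_j\le\rho$ gives $\rho^2-\sum w_j^2\ge\rho(\rho-1)\ge\rho-1$ for $\rho\ge1$. This loses a factor $2$ and is enough for Theorem~\ref{thm:A}. Lemma~\ref{lem:elem} is needed only for the sharp constant in Theorem~\ref{thm:B}.
\end{remark}

\section{From collisions to the variation}\label{sec:variation}

For an open interval $I$ and $f\in L^1_{loc}(I)$, the variation of $f$ is
\[
V(f,I)=\sup\Big\{\int_If\psi'\,dx:\ \psi\in C^1_c(I),\ |\psi|\le1\Big\}\in[0,\infty].
\]
By the du Bois-Reymond lemma, $V(f,I)=0$ if and only if $f$ is constant a.e.\ on $I$.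

\begin{proposition}\label{prop:var}
Let $f\in L^1_{loc}(I)$ satisfy \eqref{eq:F} on $I$. Then $\displaystyle\operatorname*{ess\,liminf}_{t\to\infty}t^2m(t)\ge2V(f,I)$.
\end{proposition}

\begin{proof}
Let $\varphi:\mathbb{R}\to[0,1]$ be Lipschitz with support in a compact interval $H\subset I$. For a.e.\ $\tau$, Proposition~\ref{prop:collision} and $0\le\varphi\le1$ give
\[
\tau k_+(\tau)\ \ge\ 2\int\varphi\,(\rho_\tau-1)\,dp=2\int\varphi\,d\nu_\tau-2\int\varphi\,dp=2\int_H\big[\varphi(x+\tau f(x))-\varphi(x)\big]dx .
\]
The same argument applied to $-f$ treats $k_-$, so that for a.e.\ $\tau>0$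
\begin{equation}\label{eq:phi}
k_\pm(\tau)\ \ge\ 2\int_H\frac{\varphi(x\pm\tau f(x))-\varphi(x)}{\tau}\,dx .
\end{equation}
As $\tau\to0$ the integrand tends to $\pm\varphi'(x)f(x)$ at every point where $\varphi$ is differentiable, hence a.e., and it is bounded by $\operatorname{Lip}(\varphi)|f|\in L^1(H)$. By dominated convergence the right side of \eqref{eq:phi} tends to $\pm2\int\varphi'f\,dx$.

A test function $\psi\in C_c^1(I)$ with $|\psi|\le1$ takes both signs, and its two parts are matched with the two directions of time. The functions $\psi^+=\max(\psi,0)$ and $\psi^-=\max(-\psi,0)$, extended by $0$, are Lipschitz with values in $[0,1]$ and compact support in $I$, and $(\psi^+)'-(\psi^-)'=\psi'$ a.e. Apply \eqref{eq:phi} with $\varphi=\psi^+$ to $k_+$ and with $\varphi=\psi^-$ to $k_-$. For a.e.\ $\tau$, the sum $k_+(\tau)+k_-(\tau)$ is at least a quantity that tends, as $\tau\to0$, to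
\[
2\int(\psi^+)'f\,dx-2\int(\psi^-)'f\,dx=2\int\psi'f\,dx .
\]
By \eqref{eq:mk}, $\operatorname*{ess\,liminf}_{t\to\infty}t^2m(t)\ge2\int\psi'f\,dx$. Take the supremum over $\psi$.
\end{proof}

The dominated convergence step is the only place in the one-dimensional argument where the integrability of $f$ is used. Section~\ref{sec:nonL1} shows that it cannot be circumvented.

\begin{corollary}\label{cor:1d}
Theorem~\ref{thm:A} holds for $N=1$.
\end{corollary}

\begin{proof}
Let $\Omega=I$. Condition \eqref{eq:cond} implies \eqref{eq:F}. If $f$ is not a.e.\ constant, then $V(f,I)>0$, and Proposition~\ref{prop:var} gives $c>0$ and $t_0\ge1$ with $m(t)\ge ct^{-2}$ for a.e.\ $t>t_0$. Since $\omega$ is continuous, $\int_1^{t_0}\omega(t)t^{-2}dt<\infty$, so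
\[
\int\omega\,d\mu_f\ \ge\ \int_{t_0}^\infty\omega(t)m(t)\,dt\ \ge\ c\int_{t_0}^\infty\omega(t)t^{-2}\,dt=\infty ,
\]
which contradicts \eqref{eq:cond}. A continuous function that is constant a.e.\ is constant.
\end{proof}

The function $\omega$ enters the whole proof in two ways only: continuity and positivity give \eqref{eq:F}, and the divergence of $\int_1^\infty\omega(t)t^{-2}dt$ is used in the last display.

\section{Slicing: proofs of Theorems \ref{thm:A} and \ref{thm:B}}\label{sec:slicing}

The weight $|x-y|^{-N}$ is the one that reduces to $|s-s'|^{-1}$ on lines. For $\theta\in S^{N-1}$ and $z\in\theta^\perp$ let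
\[
\Omega_{\theta,z}=\{s\in\mathbb{R}:z+s\theta\in\Omega\},\qquad f_{\theta,z}(s)=f(z+s\theta).
\]
The set $\Omega_{\theta,z}$ is open, and the letter $J$ denotes its connected components. The pairs $(\theta,z)$ carry the measure $dz\,d\theta$, where $dz$ is Lebesgue measure on $\theta^\perp$; for $N=1$, $\theta^\perp=\{0\}$ with unit mass. For $f\in L^1_{loc}(\Omega)$ put
\[
|D_\theta f|(\Omega)=\sup\Big\{\int_\Omega f\,\partial_\theta\phi\,dx:\ \phi\in C^1_c(\Omega),\ |\phi|\le1\Big\}\in[0,\infty].
\]
As a function of $\theta$ it is a supremum of continuous functions, hence Borel. By the Riesz representation theorem it is finite exactly when the distributional derivative $D_\theta f$ is a finite measure, and it is then the total variation of that measure.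

\begin{lemma}\label{lem:slice}
Let $f:\Omega\to\mathbb{R}$ be Borel.
\begin{enumerate}
\item[(i)] For every Borel $g:[0,\infty)\to[0,\infty]$ with $g(0)=0$,
\[
\iint_{\Omega\times\Omega}\frac{g(Q_f(x,y))}{|x-y|^N}\,dx\,dy=\frac12\int_{S^{N-1}}\!\int_{\theta^\perp}\iint_{\Omega_{\theta,z}\times\Omega_{\theta,z}}\frac{g\big(Q_{f_{\theta,z}}(s,s')\big)}{|s-s'|}\,ds\,ds'\,dz\,d\theta .
\]
\item[(ii)] If $f\in L^1_{loc}(\Omega)$, then for every $\theta$ and a.e.\ $z\in\theta^\perp$ we have $f_{\theta,z}\in L^1_{loc}(J)$ for every component $J$.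
\item[(iii)] Let $f\in L^1_{loc}(\Omega)$ and fix $\theta$. If $G:\theta^\perp\to[0,\infty]$ is measurable and $\sum_JV(f_{\theta,z},J)\le G(z)$ for a.e.\ $z$, then $|D_\theta f|(\Omega)\le\int_{\theta^\perp}G\,dz$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Write $y=x+r\theta$ with $r>0$, so $|x-y|^{-N}dy=r^{-1}dr\,d\theta$. The pairs $(r,\theta)$ and $(-r,-\theta)$ give the same $y$, so the integral over $(0,\infty)\times S^{N-1}$ against $r^{-1}dr\,d\theta$ is half of the integral over $\mathbb{R}\times S^{N-1}$ against $|r|^{-1}dr\,d\theta$. For fixed $\theta$ write $x=z+s\theta$, $dx=dz\,ds$, and $s'=s+r$. All integrands are nonnegative and Borel, so Tonelli's theorem applies.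

(ii) Exhaust $\Omega$ by compact sets $E_n\subset\operatorname{int}E_{n+1}$. For every $\theta$,
\[
\int_{\theta^\perp}\int_{\mathbb{R}}\mathbf 1_{E_n}(z+s\theta)\,|f(z+s\theta)|\,ds\,dz=\int_{E_n}|f|\,dx<\infty ,
\]
so for a.e.\ $z$ the inner integral is finite for all $n$. A compact subinterval of $J$ corresponds to a compact segment in $\Omega$, which lies in some $E_n$.

(iii) Let $\phi\in C_c^1(\Omega)$, $|\phi|\le1$, and $\phi_z(s)=\phi(z+s\theta)$. The set $\{s:z+s\theta\in\operatorname{supp}\phi\}$ is a compact subset of $\Omega_{\theta,z}$. It meets finitely many components $J$, each in a compact set, so $\phi_z|_J\in C^1_c(J)$ is admissible in the definition of $V(f_{\theta,z},J)$. By Fubini's theorem,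
\[
\int_\Omega f\,\partial_\theta\phi\,dx=\int_{\theta^\perp}\sum_J\int_Jf_{\theta,z}\,\phi_z'\,ds\,dz\ \le\ \int_{\theta^\perp}G\,dz.\qedhere
\]
\end{proof}

We shall also use that a set of full measure in $S^{N-1}$ contains $N$ linearly independent vectors: otherwise it would lie in a hyperplane, which meets the sphere in a null set.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:slice}(i) with $g=\omega$, for a.e.\ $\theta$ and a.e.\ $z$ the slice $f_{\theta,z}$ satisfies the one-dimensional condition \eqref{eq:cond} on every component $J$, since $J\times J\subset\Omega_{\theta,z}\times\Omega_{\theta,z}$. By (ii) we may also assume $f_{\theta,z}\in L^1_{loc}(J)$. Corollary~\ref{cor:1d} shows that $f_{\theta,z}$ is a.e.\ constant on each $J$, so $V(f_{\theta,z},J)=0$. By (iii) with $G=0$, $|D_\theta f|(\Omega)=0$ for a.e.\ $\theta$; applied to $\pm\phi$, this says that $\int f\,\partial_\theta\phi\,dx=0$ for all $\phi\in C_c^1(\Omega)$. This holds for $N$ independent directions, so $Df=0$ in the sense of distributions. A locally integrable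 function with zero distributional gradient on a connected open set is constant a.e.; this is the only use of connectedness. A continuous $f$ is then constant.
\end{proof}

For Theorem~\ref{thm:B} the one-dimensional bounds must be integrated over all lines. The difficulty is that Proposition~\ref{prop:var} gives no rate: the threshold in $t$ beyond which the bound is nearly attained depends on the line. We therefore work with the essential infimum over $t>T$, which is monotone in $T$, and pass to the limit by monotone convergence.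

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{Densities on lines.} Let $\mu_{\theta,z}=\sum_J\mu_{f_{\theta,z}|_J}$, that is, for Borel $E\subset(0,\infty)$,
\[
\mu_{\theta,z}(E)=\iint\mathbf 1_{\{[z+s\theta,\,z+s'\theta]\subset\Omega\}}\,\mathbf 1_E\big(Q_{f_{\theta,z}}(s,s')\big)\frac{ds\,ds'}{|s-s'|}.
\]
The set of $(x,y)$ such that the segment $[x,y]$ lies in $\Omega$ is open, so the integrand is jointly Borel. By Tonelli's theorem $\mu_{\theta,z}(E)$ is Borel in $(\theta,z)$, and $\mu_{\theta,z}([t-h,t+h]\cap(0,\infty))$ is Borel in $(t,\theta,z)$ for each $h>0$. Lemma~\ref{lem:slice}(i) with $g=\mathbf 1_E$ gives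
\begin{equation}\label{eq:muslice}
\mu_f(E)\ \ge\ \frac12\iint\mu_{\theta,z}(E)\,dz\,d\theta .
\end{equation}
Taking $E=[1/j,j]$, $j\ge2$, and using \eqref{eq:F}, we see that $\mu_{\theta,z}$ is locally finite on $(0,\infty)$ for a.e.\ $(\theta,z)$; in particular $f_{\theta,z}$ satisfies \eqref{eq:F} on each $J$. Put
\[
m_{\theta,z}(t)=\liminf_{j\to\infty}\ \frac j2\,\mu_{\theta,z}\big([t-\tfrac1j,t+\tfrac1j]\cap(0,\infty)\big).
\]
This function is Borel in $(t,\theta,z)$, and for a.e.\ $(\theta,z)$ it is the density of the absolutely continuous part of $\mu_{\theta,z}$, so $\mu_{\theta,z}(E)\ge\int_Em_{\theta,z}\,dt$. By \eqref{eq:muslice}, $\mu_f(E)\ge\int_E\bar m\,dt$ with $\bar m(t)=\frac12\iint m_{\theta,z}(t)\,dz\,d\theta$. Applying this to sets $E$ disjoint from a null set that carries the singular part of $\mu_f$, we get $m\ge\bar m$ a.e.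

\emph{Passing to the limit.} Let $g_T(\theta,z)=\operatorname*{ess\,inf}_{t>T}t^2m_{\theta,z}(t)$. It is Borel, because $g_T\ge c$ if and only if $\int_T^\infty(c-t^2m_{\theta,z}(t))_+e^{-t}dt=0$. The Borel set $\{(t,\theta,z):t>T,\ t^2m_{\theta,z}(t)<g_T(\theta,z)\}$ has null $t$-sections, so it is null, and for a.e.\ $t>T$
\[
t^2m(t)\ \ge\ t^2\bar m(t)\ \ge\ \frac12\iint g_T\,dz\,d\theta .
\]
As $T\uparrow\infty$, $g_T$ increases to $g(\theta,z)=\operatorname*{ess\,liminf}_{t\to\infty}t^2m_{\theta,z}(t)$. By monotone convergence,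
\begin{equation}\label{eq:gbound}
\operatorname*{ess\,liminf}_{t\to\infty}t^2m(t)\ \ge\ \frac12\iint g\,dz\,d\theta .
\end{equation}

\emph{The one-dimensional bound.} Let $(\theta,z)$ be such that $\mu_{\theta,z}$ is locally finite and $f_{\theta,z}\in L^1_{loc}(J)$ for all $J$. For finitely many components $J_1,\dots,J_k$, the density $m_{\theta,z}$ is a.e.\ at least the sum of the densities for the $f_{\theta,z}|_{J_i}$, and the essential lower limit of a finite sum of nonnegative functions is at least the sum of the essential lower limits. Proposition~\ref{prop:var} gives $g(\theta,z)\ge2\sum_{i\le k}V(f_{\theta,z},J_i)$, hence $g(\theta,z)\ge2\sum_JV(f_{\theta,z},J)$. Lemma~\ref{lem:slice}(iii) with $G=g(\theta,\cdot)/2$ and \eqref{eq:gbound} yield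
\[
\operatorname*{ess\,liminf}_{t\to\infty}t^2m(t)\ \ge\ \int_{S^{N-1}}|D_\theta f|(\Omega)\,d\theta .
\]
If $Df$ is a finite measure, write its polar decomposition $Df=\sigma|Df|$ with $|\sigma|=1$. Then $D_\theta f=(\sigma\cdot\theta)|Df|$, and the right side equals $\int_\Omega\int_{S^{N-1}}|\sigma\cdot\theta|\,d\theta\,d|Df|=K_N|Df|(\Omega)$ by rotation invariance. If $Df$ is not a finite measure, the right side is $+\infty$: otherwise $D_\theta f$ would be a finite measure for $N$ independent directions, and so would every component of $Df$.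

\emph{Equality.} Let $P=(0,1)^{N-1}$, $\Omega=(-1,1)\times P$, $f=\chi_{(0,1)^N}$, and write $x=(x_1,x')$, $\theta=(\theta_1,\theta')$. For $\phi\in C_c^1(\Omega)$ we have $\int f\,\partial_1\phi\,dx=-\int_P\phi(0,x')\,dx'$ and $\int f\,\partial_i\phi\,dx=0$ for $i\ge2$, so $|Df|(\Omega)=1$. Moreover $Q_f=1/|x-y|$ when $x_1,y_1$ have opposite signs, and $Q_f=0$ when they have the same sign. Writing $y=x+\tau\theta$ and counting both orders, the image of $\mu_f$ under $t\mapsto1/t$ has density
\[
k(\tau)=\frac2\tau\int_{\theta_1>0}\big|\{x\in\Omega:\ x_1<0<x_1+\tau\theta_1,\ x+\tau\theta\in\Omega\}\big|\,d\theta .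
\]
The set in the integrand has measure at most $\tau\theta_1$, so $k\le2\int_{\theta_1>0}\theta_1\,d\theta=K_N$ and \eqref{eq:F} holds. For $\tau<1$ its measure is exactly $\tau\theta_1|P\cap(P-\tau\theta')|$, and $|P\cap(P-\tau\theta')|\to1$ as $\tau\to0$. By dominated convergence $t^2m(t)=k(1/t)\to K_N$ as $t\to\infty$.
\end{proof}

\section{Cantor functions: proof of Theorem \ref{thm:C}}\label{sec:cantor}

We want a H\"older function that costs no more than a jump. A Cantor function is the natural candidate: it is locally constant off a null set, which is favorable for \eqref{eq:F}, and its self-similarity makes $\mu_f$ computable. What self-similarity gives is a bound for $\mu_f$ on dyadic ranges, not a bound for its density. Since $\omega$ may have tall narrow peaks, we then average over the multiples $\xi f$, $1\le\xi\le2$, which smooths $\omega$ over a dyadic range.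

Let $\lambda=2^{-1/\alpha}\in(0,\frac12)$, $L=[0,\lambda]$, $M=(\lambda,1-\lambda)$, $R=[1-\lambda,1]$. Let $C:[0,1]\to[0,1]$ be the function determined by
\[
C(x)=\tfrac12C\big(\tfrac x\lambda\big)\ \text{on }L,\qquad C=\tfrac12\ \text{on }M,\qquad C(x)=\tfrac12+\tfrac12C\big(\tfrac{x-1+\lambda}\lambda\big)\ \text{on }R .
\]
The right sides define a $\frac12$-contraction for the uniform norm on the continuous nondecreasing functions with $C(0)=0$, $C(1)=1$, so $C$ exists and is unique in this class. The function $x\mapsto1-C(1-x)$ solves the same equations, so $C(1-x)=1-C(x)$. The \emph{basic intervals} of level $k$ are the $2^k$ intervals of length $\lambda^k$ obtained from $[0,1]$ by keeping $L$ and $R$ and iterating $k$ times; on each of them $C$ is, up to a constant, $2^{-k}$ times a rescaled copy of $C$.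

We have $C(\lambda^k)=2^{-k}=\lambda^{k\alpha}$. If $\lambda^{k+1}\le u\le\lambda^k$, then $2^{-k-1}\le C(u)\le2^{-k}$ and $2^{-k-1}\le u^\alpha\le2^{-k}$. Hence
\begin{equation}\label{eq:Cu}
\tfrac12u^\alpha\le C(u)\le2u^\alpha\qquad(0\le u\le1).
\end{equation}
For $u\in[0,\lambda]$, symmetry gives $C(\lambda-u)=\frac12C(1-\frac u\lambda)=\frac12-\frac12C(\frac u\lambda)$, and $\frac12C(\frac u\lambda)=C(u)$. Together with the equation on $R$ this yields
\begin{equation}\label{eq:Cends}
C(\lambda-u)=\tfrac12-C(u),\qquad C(1-\lambda+u)=\tfrac12+C(u)\qquad(0\le u\le\lambda).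
\end{equation}

Let $x<y$ with $C(x)\ne C(y)$. There is a last level $k$ at which $x$ and $y$ lie in a common basic interval. Rescale this interval to $[0,1]$. The rescaled points are not both in $L$, not both in $R$ (by the choice of $k$), and not both in $M$ (where $C$ is constant), so they lie in
\[
S=(L\times M)\cup(L\times R)\cup(M\times R).
\]
For $(x,y)\in S$, \eqref{eq:Cends} shows that $C(y)-C(x)$ is a sum of at most two terms $C(u)$ with $u\le y-x$, so $C(y)-C(x)\le4|x-y|^\alpha$ by \eqref{eq:Cu}. This inequality is invariant under the rescaling, since lengths scale by $\lambda^k$ and increments by $2^{-k}=\lambda^{k\alpha}$. So $C$ is $\alpha$-H\"older.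

\begin{lemma}\label{lem:cantor}
Let $\mu_C$ be the measure associated with $C$ on $(0,1)$. There is a constant $A=A(\alpha)$ with $\mu_C([s/2,s])\le A\min(s,1/s)$ for all $s>0$.
\end{lemma}

\begin{proof}
Let $\mu_0(E)=2\iint_S\mathbf 1_E(Q_C(x,y))\frac{dx\,dy}{|x-y|}$. For a pair with last common level $k$, the quotient $Q_C$ is $(2\lambda)^{-k}$ times the quotient of the rescaled pair, and $dx\,dy/|x-y|$ is $\lambda^k$ times the rescaled measure. There are $2^k$ basic intervals of level $k$, so
\begin{equation}\label{eq:selfsim}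
\mu_C(E)=\sum_{k\ge0}(2\lambda)^k\mu_0\big((2\lambda)^kE\big).
\end{equation}
We estimate $\mu_0([r/2,r])$ for $r>0$.

On $L\times M$ put $u=\lambda-x$, $v=y-\lambda$, so that $Q_C=\frac{C(u)}{u+v}$ by \eqref{eq:Cends}. If $Q_C\ge r/2$, then $2u^\alpha\ge C(u)\ge\frac r2u$, so $u\le(4/r)^{1/(1-\alpha)}$. If $Q_C\le r$, then $\frac12u^\alpha\le C(u)\le r(u+v)\le r$, so $u\le(2r)^{1/\alpha}$. For fixed $u$ the condition $Q_C\in[r/2,r]$ confines $u+v$ to $[C(u)/r,2C(u)/r]$, so $\int\frac{dv}{u+v}\le\log2$. The contribution of $L\times M$ to the double integral is at most $\log2\cdot\min\{(2r)^{1/\alpha},(4/r)^{1/(1-\alpha)}\}$. The reflection $x\mapsto1-x$ preserves $Q_C$ and carries $M\times R$ to $L\times M$ with the two variables exchanged, so $M\times R$ contributes the same amount.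

On $L\times R$ put $u=\lambda-x$, $u'=y-1+\lambda$, so that $Q_C=\frac{C(u)+C(u')}{|x-y|}$ with $1-2\lambda\le|x-y|\le1$. Here $Q_C\le\frac1{1-2\lambda}$, so the contribution vanishes for $r>\frac2{1-2\lambda}$, and it never exceeds $\frac1{1-2\lambda}$. Hence it is at most a constant times $r^{-1/(1-\alpha)}$. If $Q_C\le r$, then $C(u)\le r$ and $u\le(2r)^{1/\alpha}$, so the contribution is also at most $\frac{(2r)^{1/\alpha}}{1-2\lambda}$.

Altogether $\mu_0([r/2,r])\le A_0\min(r^{1/\alpha},r^{-1/(1-\alpha)})$. Put $r_k=(2\lambda)^ks$. By \eqref{eq:selfsim},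
\[
\mu_C([s/2,s])=\frac1s\sum_{k\ge0}r_k\,\mu_0([r_k/2,r_k])\ \le\ \frac{A_0}s\sum_{k\ge0}\min\big(r_k^{1+1/\alpha},\,r_k^{-\alpha/(1-\alpha)}\big).
\]
The sequence $r_k$ is geometric with ratio $2\lambda<1$. The terms with $r_k\le1$ are bounded by the first power and sum to at most $(1-(2\lambda)^{1+1/\alpha})^{-1}$; the terms with $r_k>1$ are bounded by the second power and sum to at most $(1-(2\lambda)^{\alpha/(1-\alpha)})^{-1}$. So $\mu_C([s/2,s])\le A/s$ for all $s$. For $s\le1$ the sum is at most $s^{1+1/\alpha}(1-(2\lambda)^{1+1/\alpha})^{-1}$, so $\mu_C([s/2,s])\le As^{1/\alpha}\le As$.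
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The projection of $\Omega$ on the $x_1$-axis is a bounded open interval. A translation makes it $(0,\ell)$. If $g$ is a solution on $\ell^{-1}\Omega$, then $f(x)=\ell g(x/\ell)$ has $Q_f(x,y)=Q_g(x/\ell,y/\ell)$, and the integral in \eqref{eq:cond} is multiplied by $\ell^N$. So we may assume $\ell=1$ and $\Omega\subset(0,1)\times P$ with $P\subset\mathbb{R}^{N-1}$ a bounded cube.

For $\xi\in[1,2]$ let $f_\xi(x)=\xi C(x_1)$. It is $\alpha$-H\"older on $\overline\Omega$, it is nonconstant because $C$ is nonconstant on the projection $(0,1)$, and it is bounded with $|Df_\xi|(\Omega)\le\xi|P|$ because $C$ increases from $0$ to $1$. Enlarge the domain of integration to $x\in(0,1)\times P$, $y\in(0,1)\times\mathbb{R}^{N-1}$, and substitute $y'=x'+|x_1-y_1|w$. With $\langle w\rangle=(1+|w|^2)^{1/2}\ge1$ we have $|x-y|=|x_1-y_1|\langle w\rangle$ and $dy'=|x_1-y_1|^{N-1}dw$, so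
\[
\int_1^2\iint_{\Omega\times\Omega}\frac{\omega(Q_{f_\xi})}{|x-y|^N}\,dx\,dy\,d\xi\ \le\ |P|\int_{\mathbb{R}^{N-1}}\frac{\Phi(w)}{\langle w\rangle^N}\,dw,\qquad\Phi(w)=\int_{(0,\infty)}\int_1^2\omega\Big(\frac{\xi t}{\langle w\rangle}\Big)d\xi\,d\mu_C(t).
\]
(For $N=1$ omit $P$ and $w$, and read $\langle w\rangle=1$.) For $a>0$ we have $\int_1^2\omega(\xi a)\,d\xi=\frac1a\int_a^{2a}\omega(s)\,ds$, and $a\le s\le2a$ means $a\in[s/2,s]$, in which case $1/a\le2/s$. With $a=t/\langle w\rangle$, Tonelli's theorem and Lemma~\ref{lem:cantor} give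
\[
\Phi(w)\ \le\ \int_0^\infty\frac{2\omega(s)}s\,\mu_C\big([\tfrac12\langle w\rangle s,\langle w\rangle s]\big)\,ds\ \le\ 2A\int_0^\infty\frac{\omega(s)}s\min\Big(\langle w\rangle s,\frac1{\langle w\rangle s}\Big)ds .
\]
For $s>1$ the minimum is at most $1/s$. For $s<1$ the bound $\langle w\rangle s$ would leave $\langle w\rangle^{-N+1}$, which is not integrable on $\mathbb{R}^{N-1}$, so we use $\min(u,1/u)\le u^{1/2}$, valid for all $u>0$. Thus
\[
\Phi(w)\ \le\ 2A\Big(\langle w\rangle^{1/2}\int_0^1\frac{\omega(s)}{s^{1/2}}\,ds+\int_1^\infty\frac{\omega(s)}{s^2}\,ds\Big).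
\]
The first integral is finite because $\omega$ is bounded on $[0,1]$, and the second by hypothesis. Since $N-\frac12>N-1$, we have $\int_{\mathbb{R}^{N-1}}\langle w\rangle^{-N+1/2}dw<\infty$. The average over $\xi$ is finite, so $f_\xi$ satisfies \eqref{eq:cond} for a.e.\ $\xi\in[1,2]$.
\end{proof}

\section{Without integrability: proof of Theorem \ref{thm:D}}\label{sec:nonL1}

The plan is to build $f$ so that $\mu_f$ vanishes on infinitely many intervals of the form $(T/4,2T)$, and to place the mass of $\omega$ there. In the language of Section~\ref{sec:idea}, there should be no collisions, past or future, during whole ranges of times. Start from a jump of height $1$. Two points on opposite sides of it meet at time $|x-y|$. To forbid meetings before time $4\tau_1$, we take the points within $2\tau_1$ of the jump and give them the velocity $4/\tau_1$, so large that after time $\tau_1/2$ they have left every other point behind. This frees the times in $(\tau_1/2,4\tau_1)$ and creates two new jumps, which we treat in the same way at a much smaller time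 $\tau_2$. A set of measure of order $\tau$ moving with velocity of order $1/\tau$ costs a fixed amount in $L^1$ but almost nothing in $L^p$, $p<1$.

\subsection*{The function $f$}
Let $h_0=1$, $f_0=\chi_{(1/2,1)}$ on $(0,1)$ and $B_0=\{\frac12\}$. Suppose that we have $h_{k-1}\ge1$, a set $B_{k-1}\subset(0,1)$ of $2^{k-1}$ points, and a function $f_{k-1}$ that is constant on each component of $(0,1)\setminus B_{k-1}$. Choose $\tau_k>0$ and put
\[
h_k=\frac4{\tau_k},\qquad r_k=2\tau_kh_{k-1}=\frac{8h_{k-1}}{h_k},\qquad U_k=\bigcup_{\beta\in B_{k-1}}(\beta-r_k,\beta+r_k),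
\]
with $\tau_k$ so small that the intervals forming $U_k$ have disjoint closures contained in $(0,1)$, and
\begin{equation}\label{eq:hk}
h_k\ \ge\ \big(4^{k+3}h_{k-1}\big)^k .
\end{equation}
Let $f_k=h_k$ on $U_k$, $f_k=f_{k-1}$ elsewhere, and $B_k=\{\beta\pm r_k:\beta\in B_{k-1}\}$. Then $B_k$ has $2^k$ points and $f_k$ is constant on each component of $(0,1)\setminus B_k$, because $B_{k-1}\subset U_k$.

By \eqref{eq:hk}, $h_k\ge4^{k+3}h_{k-1}$, so $|U_k|=2^kr_k=2^{k+3}h_{k-1}/h_k\le2^{-k-3}$ and $\sum_k|U_k|\le\frac18$. By the Borel--Cantelli lemma the set of points lying in infinitely many $U_k$ is null; let $Z$ be its union with $\bigcup_kB_k$. Off $Z$ put $f=\lim_kf_k$, and put $f=0$ on $Z$. For $x\notin Z$, $f(x)=h_j$ if $j$ is the last index with $x\in U_j$, and $f(x)=f_0(x)$ if there is none. The function $f$ takes each of the values $0$ and $1$ on a set of measure at least $\frac38$, so it is not a.e.\ constant. For $0<p<1$,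
\[
\int_0^1|f|^p\,dx\ \le\ 1+\sum_{k\ge1}h_k^p|U_k|=1+\sum_{k\ge1}2^{k+3}h_{k-1}h_k^{p-1}.
\]
If $k(1-p)\ge1$, then $h_k^{1-p}\ge4^{k+3}h_{k-1}$ by \eqref{eq:hk}, and the $k$-th term is at most $2^{-k-3}$. So $f\in L^p(0,1)$.

\subsection*{Gaps in $\mu_f$}
Let $T_k=1/\tau_k=h_k/4$. We claim that
\begin{equation}\label{eq:gaps}
\mu_f\big((T_k/4,2T_k)\big)=0\quad(k\ge1),\qquad\mu_f\big((0,b]\big)\le b\quad(b>0).
\end{equation}
For the first assertion, suppose that $x,y\notin Z$ and $Q_f(x,y)\in(T_k/4,2T_k)$. Then $u=f(x)$ and $v=f(y)$ are distinct and $|x-y|=\tau|u-v|$ with $\tau\in(\tau_k/2,4\tau_k)$. The values of $f$ are $0$ and the $h_j$, with $h_j\ge4h_{j-1}$, so there are two cases.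
\begin{itemize}
\item If $\max(u,v)\ge h_k$, then $|u-v|\ge\frac34\max(u,v)\ge h_k/2$, so $|x-y|\ge\tau h_k/2=2\tau/\tau_k>1$. This is impossible in $(0,1)$.
\item If $u,v\le h_{k-1}$, then neither $x$ nor $y$ lies in any $U_j$ with $j\ge k$, since otherwise the value of $f$ there would be at least $h_k$. Hence $f_{k-1}(x)=u\ne v=f_{k-1}(y)$, and some $\beta\in B_{k-1}$ lies between $x$ and $y$. Both points are outside $(\beta-r_k,\beta+r_k)$, so $|x-y|\ge2r_k=4\tau_kh_{k-1}>\tau h_{k-1}\ge\tau|u-v|$, a contradiction.
\end{itemize}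
For the second assertion, two distinct values of $f$ differ by at least $1$. So $0<Q_f\le b$ forces $|x-y|\ge1/b$, and the weight is at most $b$ on a subset of the unit square.

\subsection*{The function $\omega$}
Let $\zeta\ge0$ be continuous on $[0,\infty)$, supported in $[\frac12,1]$, with $\int\zeta(s)s^{-2}ds=1$. Put
\[
\omega(t)=te^{-t}+\sum_{k\ge1}T_k\,\zeta(t/T_k).
\]
The $k$-th bump is supported in $[T_k/2,T_k]$. Since $T_1\ge64$ and $T_{k+1}\ge4T_k$, these intervals lie in $(1,\infty)$ and tend to infinity, so the sum is locally finite and $\omega\in\mathcal W$. Substituting $t=T_ks$ shows that each bump contributes exactly $1$ to $\int_1^\infty\omega(t)t^{-2}dt$, which is therefore infinite. By \eqref{eq:gaps}, $\mu_f$ vanishes on the supports of the bumps, and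
\[
\int\omega\,d\mu_f=\int te^{-t}\,d\mu_f(t)\ \le\ \sum_{j\ge0}(j+1)e^{-j}\mu_f\big((j,j+1]\big)\ \le\ \sum_{j\ge0}(j+1)^2e^{-j}<\infty .
\]
So \eqref{eq:cond} holds, which proves the first part of Theorem~\ref{thm:D}.

\begin{remark}
This $f$ satisfies \eqref{eq:F}, so Proposition~\ref{prop:collision} applies to it. For a.e.\ $\tau\in(\tau_k/2,4\tau_k)$ we have $k_+(\tau)=0$ and hence $\rho_\tau\le1$ a.e. The mass that would have overlapped has been carried out of $(0,1)$: where $f\ge h_k$ we have $X_\tau>\tau h_k>2$. By Theorem~\ref{thm:A}, $f\notin L^1_{loc}(0,1)$, and the step that breaks down is the dominated convergence in Proposition~\ref{prop:var}.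
\end{remark}

\subsection*{Nondecreasing $\omega$}
Let $N$, $\Omega$, $\omega$ be as in Theorem~\ref{thm:A}, with $\omega$ nondecreasing, and let $f$ be measurable and satisfy \eqref{eq:cond}. For an integer $j\ge1$ let $f^{(j)}=\max(-j,\min(f,j))$. Truncation is $1$-Lipschitz, so $Q_{f^{(j)}}\le Q_f$, and monotonicity gives $\omega(Q_{f^{(j)}})\le\omega(Q_f)$. Thus $f^{(j)}$ is bounded and satisfies \eqref{eq:cond}, and by Theorem~\ref{thm:A} it equals a constant $c_j$ a.e. Since $f$ is finite, the set $\{|f|<j\}$ has positive measure for some $j$. On this set $f^{(j)}=f$, so $|c_j|<j$. Wherever $f^{(j)}=c_j$ the truncation is then inactive, so $f=c_j$ a.e. This completes the proof of Theorem~\ref{thm:D}.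

\begin{thebibliography}{9}

\bibitem{SVP}
\emph{Singularities in some variational problems},
\texttt{http://www.math.univ-toulouse.fr/\%7Erignat/FinalIgnat.pdf}

\end{thebibliography}
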